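# A left noetherian connected algebra that is not a quotient of one of finite global dimension

Throughout, $k$ is a field. A connected $k$-algebra is an $\mathbb N$-graded algebra $A=\bigoplus_{n\ge0}A_n$ with $A_0=k$, and $A_+=\bigoplus_{n\ge1}A_n$. Modules, ideals, quotients and maps are graded unless we say otherwise, and "f.d." means finite-dimensional over $k$.

## 1. The algebra $k\langle x,y\rangle/(mx,my)$ with $m=xy-yx$

Let $F=k\langle x,y\rangle$ with $\deg x=\deg y=1$, put $m=xy-yx$, and let
$$A=F/(mx,\;my).$$
So the commutator is not zero in $A$, but it becomes zero as soon as something of positive degree is multiplied on its right. Let $J=FmF$ be the commutator ideal and $C=F/J=k[x,y]$. Since $mx,my\in J$, there is a surjection $A\to C$, which we write $a\mapsto\bar a$.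

**Lemma 1.** The image of $J$ in $A$ annihilates $A_+$ from the left, and as a left $C$-module $A_+$ is free with basis $x,y$. Hence $A$ is left noetherian.

**Proof.** We first rewrite the defining ideal. Since $xF+yF=F_+$, it is
$$FmxF+FmyF=FmF_+=FmF\cdot F_+=JF_+ ,$$
where we used $FF_+=F_+$. So $J\cdot F_+$ is zero in $A$, which is the first claim. Every word of positive length ends in $x$ or in $y$, so $F_+=Fx\oplus Fy$, and since $JF=J$ we get $JF_+=Jx\oplus Jy$. Therefore
$$A_+=F_+/JF_+=(F/J)x\oplus(F/J)y=Cx\oplus Cy .$$
The left $A$-submodules of $A_+$ are exactly the $C$-submodules of $C^2$, and $C$ is noetherian, so $A_+$ is a noetherian left module. Since $A/A_+=k$, the algebra $A$ is left noetherian. $\square$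

Thus each $a\in A_+$ is uniquely $a=a^xx+a^yy$ with coefficients $a^x,a^y\in C$, and for every $b\in A$
$$ba=(\bar b\,a^x)\,x+(\bar b\,a^y)\,y,\qquad \bar a=a^xx+a^yy\ \text{ in } C. \tag{1}$$
When $b$ multiplies an element of $A_+$ from the left, only the commutative image $\bar b$ matters.

Some values. We have $\dim A_n=2n$ for $n\ge1$, so the dimensions are $1,2,4,6,8,\dots$; in degree $3$ this is $8$ words minus the two relations. The element $m$ has coefficients $m^x=-y$, $m^y=x$, and indeed $\bar m=-yx+xy=0$. More generally, by (1), the kernel of $A\to C$ consists of the $a$ with $a^xx+a^yy=0$ in $C$, that is $(a^x,a^y)=f\cdot(-y,x)$ with $f\in C$. So the kernel is $Cm$, a free left $C$-module of rank one.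

The algebra $A$ is not right noetherian. Indeed $Cm$ is a right ideal with $Cm\cdot A_+=0$, by (1) with $b\in Cm$. A right module killed by $A_+$ is finitely generated only if it is f.d., and $Cm$ is not. This remark matters in Section 7.

## 2. What $A$ is for: two finiteness conditions that pull against each other

The question, from "Non-commutative Algebraic Geometry" (https://github.com/pzadunaisky/Mathematics), is this: is every left noetherian connected $k$-algebra isomorphic to a graded quotient $B/I$ of some left noetherian connected $k$-algebra $B$ of finite global dimension?

Recall that $B$ has finite global dimension if there is a uniform bound on the projective dimensions of its modules on one side. We use only that the trivial module $k=B/B_+$ then has finite projective dimension on at least one side, so that $\operatorname{Tor}^B_i(k,k)=0$ for $i\gg0$.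

In the commutative case the answer is yes: a finitely generated commutative connected algebra is a quotient of a polynomial ring with suitably graded variables, and a polynomial ring in $n$ variables has global dimension $n$. For instance $k[x]/(x^2)$ has $\operatorname{Tor}_i(k,k)\ne0$ for all $i$, but it is a quotient of $k[x]$.

Without commutativity, each condition on $B$ is easy to satisfy alone. A left noetherian connected algebra is finitely generated as an algebra (homogeneous generators of the left ideal $A_+$ generate $A$, by induction on degree), so it is a quotient of a free algebra. Free algebras have global dimension at most $1$, but on two or more generators they are not left noetherian: the left ideals $Fxy^n$, $n\ge 0$, form an infinite direct sum. And $A$ is a quotient of itself, which is left noetherian. The question is whether both conditions can hold together. For the algebra of Section 1 they cannot.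

**Theorem 1.** For every field $k$, the left noetherian connected algebra $A=k\langle x,y\rangle/\big((xy-yx)x,(xy-yx)y\big)$ is not a graded quotient of any left noetherian connected $k$-algebra of finite global dimension.

So the answer to the question is no, over every field. Neither hypothesis on $B$ can be dropped, by the two trivial presentations of $A$ just mentioned.

## 3. Finite-dimensional algebras and enveloping algebras

Before proving Theorem 1, let us see a case where the answer is yes and why the construction does not reach $A$.

**Theorem 2.** Every finite-dimensional connected $k$-algebra is a graded quotient of a (two-sided) noetherian connected $k$-algebra of finite global dimension.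

**Proof.** Let $A$ be f.d. and connected, generated by homogeneous $v_1,\dots,v_s$ of positive degrees, with $A_{\ge N}=0$. Let $F$ be the free algebra on the $v_i$ with these degrees, and $L\subset F$ the free Lie algebra on them. Then $F=U(L)$ (Witt; Bourbaki, *Lie* II §3).

Each $L_n\subset F_n$ is f.d., and $L$ lives in positive degrees, so $L_{\ge N}$ is a Lie ideal of finite codimension. Put $\mathfrak g=L/L_{\ge N}$, an f.d. Lie algebra in positive degrees. Then $U(\mathfrak g)=U(L)/(L_{\ge N})=F/(L_{\ge N})$. It is connected, by the Poincaré–Birkhoff–Witt basis in a homogeneous basis of $\mathfrak g$; it is noetherian, since $\mathfrak g$ is f.d.; and its global dimension is $\dim\mathfrak g<\infty$ (Cartan–Eilenberg).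

Finally $L_{\ge N}\subset F_{\ge N}$ maps to $0$ in $A$, so the surjection $F\to A$ factors through $U(\mathfrak g)$. $\square$

For example, let $F=k\langle x,y\rangle$ and let $A=F/F_{\ge3}$, so $N=3$. Then $\mathfrak g$ has basis $x,y,z=[x,y]$ with $z$ central (the Heisenberg Lie algebra), and $U(\mathfrak g)\to F/F_{\ge3}$ sends $z$ to $xy-yx$.

Could an enveloping algebra also work for the algebra $A$ of Section 1? Suppose $\mathfrak g$ is an f.d. Lie algebra graded in positive degrees and $U(\mathfrak g)\to A$ is a graded surjection. Since $U(\mathfrak g)_1=\mathfrak g_1$, the image of $\mathfrak g$ in $A$ is an f.d. Lie subalgebra containing $A_1$, hence containing $x,y$ and $m=[x,y]$. But $mx=0$ in $A$, so $x^nm\cdot x=0$ and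
$$[x,\,x^nm]=x^{n+1}m-x^nm\,x=x^{n+1}m .$$
Hence the image contains $x^nm$ for all $n$. These are nonzero, since $Cm$ is free over $C$, and they have different degrees. This contradicts finite dimension. So truncating a free Lie algebra stops working here: infinitely many iterated commutators survive in $A$. To rule out every $B$ we need an obstruction that does not depend on how $B$ is built.

## 4. The resolution of $k$ over $B$, pushed down to a quotient

We recall minimal resolutions. Let $B$ be connected and $N$ a bounded-below right $B$-module. If $NB_+=N$ then $N=0$, since a nonzero component of lowest degree cannot lie in $NB_+$ (graded Nakayama). Put $W_0=N/NB_+$ and choose a graded $k$-linear section $W_0\to N$. The induced map $W_0\otimes_kB\to N$ is surjective, since its cokernel $X$ satisfies $X=XB_+$. Its kernel lies in $W_0\otimes B_+$, since the map becomes an isomorphism modulo $B_+$. The kernel is again bounded below, so we can iterate and obtain the minimal free resolution $Q_i=W_i\otimes_kB$, whose differentials are given by matrices with entries in $B_+$. Then $Q\otimes_Bk$ has zero differential, so $W_i\cong\operatorname{Tor}^B_i(N,k)$.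

**Lemma 2.** Let $B$ be a left noetherian connected algebra of finite global dimension, and let $Q$, with $Q_i=W_i\otimes B$, be the minimal free resolution of the right module $k_B$.

1. All $W_i$ are f.d., $W_i=0$ for $i\gg0$, and $W_0=k$.
2. If $B\to E$ is a surjection of connected algebras, then $Q\otimes_BE$ has f.d. total homology, and $H_0(Q\otimes_BE)=k$.

**Proof.** (1) We have $W_i=\operatorname{Tor}_i^B(k,k)$, and this can be computed from a resolution of the left module ${}_Bk$. Since $B$ is left noetherian, ${}_Bk$ has a resolution $G$ by finitely generated free left modules, so each $k\otimes_BG_i$ is f.d., and so is $W_i$. The groups vanish for $i\gg0$ because $k$ has finite projective dimension on at least one side. Finally $W_0=k\otimes_Bk=k$.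

(2) By definition $H_i(Q\otimes_BE)=\operatorname{Tor}^B_i(k,E)$. As a left $B$-module $E$ is cyclic, so it too has a resolution by finitely generated free left modules, and each $\operatorname{Tor}_i^B(k,E)$ is f.d. It vanishes for $i\gg0$, because $Q_i=0$ there by (1). Also $k\otimes_BE=E/B_+E=E/E_+=k$. $\square$

Note the mixture of sides: $Q$ resolves a right module, while the finiteness comes from $B$ being left noetherian.

Now let $B\to A$ be a surjection as in Theorem 1, forbidden or not. Put
$$T=Q\otimes_BA,\qquad P=T\otimes_AC=Q\otimes_BC .$$
Choose homogeneous bases of the $W_i$ and put $r_i=\dim W_i$. Up to shifts, $T_i=A^{r_i}$ (columns), with differential the left multiplication by a matrix $D_i$ with homogeneous entries in $A_+$, and $D_iD_{i+1}=0$. Likewise $P_i=C^{r_i}$ with differential $\bar D_i$. By Lemma 2, applied to $B\to C$, $P$ is a finite complex of finitely generated free $C$-modules with f.d. homology, and $r_0=1$.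

It is tempting to seek a contradiction in $P$ alone. There is none. If $B=C$, the complex $P$ is the Koszul complex
$$0\to C\xrightarrow{\ \binom{y}{-x}\ }C^2\xrightarrow{\ (x\ \,y)\ }C ,$$
which has all the listed properties. So the contradiction must come from the fact that our $\bar D_i$ lift to matrices over $A$ whose products are still zero. The Koszul complex shows what this costs: $A$ has no relations in degrees $1$ and $2$, so its only homogeneous lift has product
$$(x\ \ y)\binom{y}{-x}=xy-yx=m\neq0\quad\text{in }A .$$

## 5. Coefficient columns are cycles: the proof of Theorem 1

Rule (1) turns the last observation into a general statement. Write each differential as $D_i=D_i^xx+D_i^yy$ with matrices $D_i^x,D_i^y$ over $C$; this is possible, and unique, because the entries lie in $A_+$. By (1), applied to each summand of each entry of a matrix product,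
$$0=D_iD_{i+1}=(\bar D_iD_{i+1}^x)x+(\bar D_iD_{i+1}^y)y .$$
Since $x,y$ is a basis of $A_+$ over $C$, this gives
$$\bar D_iD_{i+1}^x=0,\qquad \bar D_iD_{i+1}^y=0,\qquad\text{and}\qquad \bar D_{i}=D_{i}^xx+D_{i}^yy\ \text{ over } C. \tag{2}$$
Over $C$ alone we would only know that $\bar D_i$ kills the combination $D_{i+1}^xx+D_{i+1}^yy$. The lift to $A$ says that the two coefficient matrices are killed separately. For the Koszul complex, $D_2^x=\binom{0}{-1}$ and $\bar D_1D_2^x=-y\ne0$, so (2) fails there.

If at some spot cycles are boundaries, then coefficient columns are boundaries, and $\bar D$ of a basis vector can be divided by $\bar D$. The left end of $P$ is such a spot.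

**Proof of Theorem 1.** Suppose $B\to A$ is a surjection with $B$ left noetherian, connected, of finite global dimension, and keep the notation above. Let $d=\max\{i:r_i\ne0\}$.

**Step 1: the complex has positive length.** If $d=0$, then $P$ is just $C$ in degree $0$, with infinite-dimensional homology, against Lemma 2. So $d\ge1$. Put $Z=\ker(\bar D_{d-1}:P_{d-1}\to P_{d-2})$, with $Z=P_0$ if $d=1$.

**Step 2: $\bar D_d$ is injective.** This lets us cancel $\bar D_d$ later. The kernel is $H_d(P)$, since $P_{d+1}=0$; it is f.d. A nonzero vector $v$ of the free $C$-module $C^{r_d}$ generates $vC\cong C$, which is infinite-dimensional. So the kernel is $0$.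

**Step 3: $\bar D_d(P_d)=Z$.** This makes every cycle in $P_{d-1}$ a boundary. Let $z\in Z$. The quotient $Z/\bar D_dP_d=H_{d-1}(P)$ is f.d. and graded, so elements of large degree in $C$ act as zero on it. Hence there are $n$ and $u,v\in P_d$ with
$$x^nz=\bar D_du,\qquad y^nz=\bar D_dv .$$
Then $\bar D_d(y^nu-x^nv)=0$, so $y^nu=x^nv$ in $C^{r_d}$ by Step 2. Since $x^n$ and $y^n$ are coprime in $C$, the power $x^n$ divides every coordinate of $u$, say $u=x^nu'$. Now $x^n(z-\bar D_du')=0$ in the free module $P_{d-1}$ over the domain $C$, so $z=\bar D_du'$.

**Step 4: a basis vector becomes divisible.** Let $e$ be a basis vector of $P_d$; there is one, since $r_d\ne0$. By (2) with $i=d-1$, the columns $D_d^xe$ and $D_d^ye$ lie in $Z$ (if $d=1$ this is automatic). By Step 3 there are $u,v\in P_d$ with $D_d^xe=\bar D_du$ and $D_d^ye=\bar D_dv$. The last part of (2) gives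
$$\bar D_de=(D_d^xe)x+(D_d^ye)y=\bar D_d(ux+vy),$$
and Step 2 gives $e=ux+vy\in P_dC_+$. But a basis vector has a coordinate equal to $1\notin C_+$. This contradiction proves Theorem 1. $\square$

## 6. The same construction over other algebras $C$

The proof used two facts about $C=k[x,y]$: free modules contain no nonzero f.d. submodule (Step 2), and $P_d$ has no nontrivial f.d. extension (Step 3). We now ask for just that.

Let $C$ be a left noetherian connected algebra and $V\subset C_+$ an f.d. graded subspace generating $C$ as an algebra. Put
$$F=T(V),\qquad J=\ker(F\to C),\qquad A_C=F/JF_+ .$$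
Here $JF_+$ is a two-sided ideal. We have $J\subset F_+$, because $F_0=C_0=k$, so $JF_+\subset J$ and there is a surjection $A_C\to C$, written $a\mapsto\bar a$. Its kernel $J/JF_+$ has square zero, as $J\cdot J\subset JF_+$. Since $F_+=F\otimes V$ and $JF=J$, we have $JF_+=J\otimes V$, and
$$(A_C)_+=F_+/JF_+\cong C\otimes V\quad\text{as left modules,} \tag{3}$$
where $A_C$ acts on the right-hand side through $C$. As in Lemma 1, $A_C$ is left noetherian. For $C=k[x,y]$ and $V=kx+ky$ we recover $A$.

Below, $\operatorname{Hom}_C$ and $\operatorname{Ext}_C$ are graded, over all shifts. For $C=k[x_1,\dots,x_n]$ with $n\ge2$, the Koszul resolution computes $\operatorname{Ext}^i_C(k,C)$ by a complex beginning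
$$C\to C^n\to C^{\binom n2},\qquad f\mapsto(x_if)_i,\qquad (a_i)_i\mapsto(x_ia_j-x_ja_i)_{i<j}.$$
The first map is injective. If $(a_i)$ is in the kernel of the second, then $x_1a_2=x_2a_1$, so $a_1=x_1f$ for some $f$, and $x_1a_j=x_ja_1$ gives $a_j=x_jf$ for all $j$. Hence $\operatorname{Hom}_C(k,C)=0=\operatorname{Ext}^1_C(k,C)$.

**Theorem 3.** Suppose that, for right modules, $\operatorname{Hom}_C(k,C)=0=\operatorname{Ext}_C^1(k,C)$. Then $A_C$ is not a graded quotient of any connected algebra $B$ for which $\bigoplus_i\operatorname{Tor}_i^B(k,k)$ and $\bigoplus_i\operatorname{Tor}_i^B(k,C)$ are f.d. In particular it is not a graded quotient of any left noetherian connected algebra of finite global dimension.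

(Here $C$ is a left $B$-module through $B\to A_C\to C$.)

**Proof.** The last sentence follows from the first by Lemma 2, so let $B\to A_C$ be a surjection with the two finiteness conditions.

**Step 1: set up coefficient columns.** Let $Q$, with $Q_i=W_i\otimes B$, be the minimal free resolution of $k_B$. Since $W_i=\operatorname{Tor}_i^B(k,k)$, all $W_i$ are f.d. and almost all are zero, and $W_0=k$. Let $r_i=\dim W_i$, let $D_i$ be the matrices over $(A_C)_+$ of the differentials of $Q\otimes_BA_C$, and let $P=Q\otimes_BC$, with $P_i=C^{r_i}$ up to shifts and differential $\bar D_i$. Its homology $\operatorname{Tor}^B_i(k,C)$ is f.d. in total. Let $v_1,\dots,v_s$ be a homogeneous basis of $V$. By (3) we can write uniquely $D_i=\sum_jD_i^jv_j$ with $D_i^j$ over $C$, and, exactly as for (2), $D_iD_{i+1}=0$ gives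
$$\bar D_iD_{i+1}^j=0\ \text{ for all } j,\qquad \bar D_i=\sum_jD_i^jv_j\ \text{ over } C. \tag{4}$$

**Step 2: free modules of finite rank contain no nonzero f.d. submodule.** In a nonzero f.d. right module, an element of top degree is killed by $C_+$, so it spans a shift of $k$. If the module lies in a finite sum of shifts of $C$, projecting to a suitable summand gives a nonzero map from a shift of $k$ to a shift of $C$, against $\operatorname{Hom}_C(k,C)=0$.

**Step 3: $\bar D_d$ is injective and $d\ge1$.** Let $d$ be maximal with $r_d\ne0$ (recall $r_0=1$). Then $\ker\bar D_d=H_d(P)$ is f.d., so it is $0$ by Step 2. If $d=0$ this kernel is all of $P_0=C$, which is nonzero; so $d\ge1$.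

**Step 4: $\bar D_dP_d=Z$**, where $Z=\ker\bar D_{d-1}$, and $Z=P_0$ if $d=1$. The quotient $N=Z/\bar D_dP_d=H_{d-1}(P)$ is f.d., so it has a finite filtration by submodules whose factors are shifts of $k$ (refine the filtration by the $N_{\ge j}$). By the long exact sequences and $\operatorname{Ext}_C^1(k,C)=0$ in all shifts, $\operatorname{Ext}_C^1(N,P_d)=0$. Hence
$$0\to P_d\xrightarrow{\ \bar D_d\ }Z\to N\to0$$
splits, and $N$ is isomorphic to a submodule of $Z\subset P_{d-1}$. By Step 2, $N=0$.

**Step 5: the contradiction.** Let $e$ be a basis vector of $P_d$. By (4), $D_d^je\in Z$, so $D_d^je=\bar D_du_j$ for some $u_j\in P_d$. Therefore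
$$\bar D_de=\sum_j(D_d^je)v_j=\bar D_d\Big(\sum_ju_jv_j\Big),$$
and $e=\sum_ju_jv_j\in P_dC_+$ by Step 3. This is impossible for a basis vector. $\square$

An Artin–Schelter regular algebra of dimension $d$ is a connected algebra $C$ of global dimension $d<\infty$ with $\operatorname{Ext}^i_C(k,C)=0$ for $i\ne d$ and $\operatorname{Ext}^d_C(k,C)\cong k$ up to shift (a bound on growth is often added; we do not need it). We use the Ext condition for right modules. If one has it for left modules and $C$ is left noetherian, it follows for right modules: the minimal resolution $Q'$ of ${}_Ck$ is finite with finitely generated free terms, the dual $\operatorname{Hom}_C(Q',C)$ is, after reindexing, a finite free resolution of a shift of $k_C$, and dualizing once more returns $Q'$, whose only homology is $k$. The polynomial ring $k[x_1,\dots,x_n]$ is an example with $d=n$.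

**Corollary 1.** Let $C$ be a left noetherian Artin–Schelter regular algebra of dimension $d$ and let $V$ be a minimal generating space. Then $A_C$ is a quotient of a left noetherian connected algebra of finite global dimension if and only if $d\le1$.

**Proof.** If $d\ge2$, then $\operatorname{Ext}_C^i(k,C)=0$ for $i=0,1$, and Theorem 3 applies.

If $d=0$, then $\operatorname{Tor}_1^C(k,k)=0$, so the minimal resolution of $k_C$ is $C$ itself, $C=k$, $V=0$ and $A_C=k$, of global dimension $0$.

If $d=1$, the minimal resolution of $k_C$ is $0\to W_1\otimes C\to C\to k\to0$ with $W_1\ne0$. So $C_+$ is a free right module on homogeneous elements $w_i$, images of a basis of $W_1$, and by induction on degree the monomials in the $w_i$ form a basis of $C$. Thus $C$ is a free algebra. Being left noetherian, it has only one generator (Section 2: two generators would give the infinite direct sum of left ideals $Cw_1w_2^n$). So $C=k[x]$, and the minimal generating space is $V=kx$. Then $J=0$ and $A_C=k[x]$, which is left noetherian of global dimension $1$. $\square$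

## 7. Two-sided noetherian examples inside a quantum plane

The algebra $A$ is not right noetherian (Section 1). For two-sided examples we use a different ring, but keep the same plan: look at the left end of $Q\otimes_B(-)$ and let the special shape of the differentials produce too many cycles.

**Theorem 4.** Suppose $k$ is not algebraic over a finite field. Then there is a (left and right) noetherian connected domain $R$ that is not a graded quotient of any left noetherian connected algebra of finite global dimension. There is also a noetherian connected algebra $A'$ that is a graded quotient neither of a left noetherian nor of a right noetherian connected algebra of finite global dimension.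

### The ring $R=k+\ell S$

Choose $q\in k^\times$ not a root of unity: $q=2$ in characteristic $0$, and an element transcendental over the prime field otherwise. Let
$$S=k\langle x,y\rangle/(yx-qxy),\qquad \ell=x-y,\qquad I=\ell S,\qquad R=k+I .$$

We first identify $S$ with a polynomial ring with a twisted product. On $k[X,Y]$ let $\tau$ be the graded automorphism $\tau(X)=qX$, $\tau(Y)=Y$, and for homogeneous $f,g$ put
$$f*g=f\cdot\tau^{\deg f}(g).$$
This is associative: for $\deg f=a$ and $\deg g=b$, both bracketings of $f*g*h$ give $f\,\tau^a(g)\,\tau^{a+b}(h)$. Also $X*Y=XY$ and $Y*X=qXY$, so $Y*X=q\,X*Y$ and there is a homomorphism from $S$ with $x\mapsto X$, $y\mapsto Y$. The monomials $x^iy^j$ span $S$, and they go to nonzero multiples of the basis elements $X^iY^j$. So the map is an isomorphism. In particular $\dim S_n=n+1$. Also $S$ is a domain: a product of nonzero homogeneous elements is nonzero, and for arbitrary nonzero elements one compares top-degree components. Finally $S=k[x][y;\sigma]$ with $\sigma(x)=qx$ is a skew polynomial ring, noetherian on both sides by the Hilbert basis theorem for such rings.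

Since $I$ is a right ideal of $S$, $R$ is a subring, and it is a connected domain with $R_+=I$. As $\dim I_n=\dim S_{n-1}=n$,
$$\dim(S/R)_n=1\quad\text{for } n\ge1. \tag{5}$$

### Left multiplication by $\ell$ on $S/L$

**Lemma 3.** For every nonzero graded left ideal $L$ of $S$, the space $\{n\in S/L:\ell n=0\}$ is f.d. For every nonzero graded right ideal $K$ of $S$, the space $\{n\in S/K:n\ell=0\}$ is f.d.

The condition on $q$ is needed. If $q$ has finite order $t$, let $L=S\ell$ and let $e_0$ be the class of $1$ in $S/L$; the computation in Step 3 below, with $a_0=b_0$, gives $\ell e_{jt}=0$ for all $j\ge0$. For $q=1$, moreover, $S=k[x,y]$ and $R_+/R_+^2=\ell S/\ell^2S$ is infinite-dimensional, so $R$ is not noetherian. Over a field algebraic over a finite field every nonzero $q$ is a root of unity.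

**Proof of Lemma 3.**

**Step 1: reductions.** In $S^{op}$ the relation reads $y\circ x=q^{-1}x\circ y$, so $S^{op}$ is the algebra of the same type for $q^{-1}$, with the same $\ell$, and right ideals of $S$ become left ideals. So it suffices to treat left ideals. The dimension of the kernel of a linear map does not change under extension of the base field, so we may assume that $k$ is algebraically closed.

**Step 2: reduce to quotients of $S/Sl$ with $l$ a nonzero linear form.** Over an algebraically closed field a nonzero form $f$ of degree $n\ge1$ in $k[X,Y]$ is a commutative product $l_1\cdots l_n$ of linear forms, and by the definition of $*$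
$$l_1\cdots l_n=l_1*\tau^{-1}(l_2)*\cdots*\tau^{-(n-1)}(l_n).$$
So every nonzero homogeneous element of $S$ of degree $n\ge1$ is a product of $n$ linear forms in $S$. Choose $0\ne f\in L$ homogeneous of degree $n\ge1$ and write now $f=l_1\cdots l_n$ in $S$. In the chain
$$Sf\subset Sl_2\cdots l_n\subset\cdots\subset Sl_n\subset S$$
each factor has the form $Sg/Slg$ with $g\neq0$ homogeneous and $l$ a linear form. Since $S$ is a domain, right multiplication by $g$ shows that it is a shift of $S/Sl$. As $S/L$ is a quotient of $S/Sf$, it has a finite filtration whose factors are quotients of shifts of modules $S/Sl$. For $N'\subset N$,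
$$\dim\ker(\ell|_N)\le\dim\ker(\ell|_{N'})+\dim\ker(\ell|_{N/N'}),$$
so it is enough to bound the kernel of $\ell$ on quotients of $M=S/Sl$.

**Step 3: the module $M=S/Sl$.** We have $\dim M_n=(n+1)-n=1$. Write $M_n=ke_n$, $xe_n=a_ne_{n+1}$, $ye_n=b_ne_{n+1}$. Since $M$ is generated by $e_0$, we have $M_{n+1}=S_1M_n$, so $(a_n,b_n)\ne(0,0)$. Applying $yx=qxy$ to $e_n$ gives
$$a_nb_{n+1}=q\,b_na_{n+1},$$
that is $[a_{n+1}:b_{n+1}]=[a_n:qb_n]$, hence $[a_n:b_n]=[a_0:q^nb_0]$. Now $\ell e_n=(a_n-b_n)e_{n+1}$ vanishes iff $a_n=b_n$, iff $a_0=q^nb_0$. If this holds for $n$ and $n'$, then $b_0\ne0$ (otherwise $a_0=b_0=0$), so $q^{n-n'}=1$ and $n=n'$. Hence $\dim\ker(\ell|_M)\le1$.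

A nonzero graded submodule of $M$ contains some $e_n$, hence $M_{\ge n}$. So proper quotients of $M$ are f.d., and the kernel of $\ell$ on every quotient of $M$ is f.d. $\square$

### $R$ is noetherian

It suffices to show that graded one-sided ideals are finitely generated. We recall the argument for left ideals of an $\mathbb N$-graded ring. Given a left ideal $L$, not necessarily graded, the top-degree components of its elements span a graded left ideal, generated by the top components of finitely many $f_1,\dots,f_r\in L$. If $f\in L$ is nonzero, its top component is $\sum a_i\cdot(\text{top component of }f_i)$ with $a_i$ homogeneous of the appropriate degrees, and $f-\sum a_if_i\in L$ is zero or has smaller degree. Induction on the degree shows that the $f_i$ generate $L$. Right ideals are treated in the same way.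

A graded one-sided ideal not contained in $R_+$ contains a nonzero scalar and equals $R$. So let $0\ne J\subset R_+=I$ be a graded one-sided ideal of $R$.

**Left ideals.** We compare $J$ with $IJ\subset J$. Since $S$ is left noetherian, $SJ=\sum_aSj_a$ is a finite sum with $j_a\in J$. As $IS=I$,
$$IJ=I\cdot SJ=\sum_aIj_a\subset\sum_aRj_a .$$
Moreover $J\subset\ell S\cap SJ$ and $IJ=\ell SJ$, so
$$J/IJ\subset(\ell S\cap SJ)/\ell SJ\cong\{n\in S/SJ:\ell n=0\}$$
up to shift, via $\ell s\mapsto s$: this is well defined because $S$ is a domain, $\ell s\in SJ$ says that $\ell$ kills the class of $s$, and that class is zero iff $\ell s\in\ell SJ$. By Lemma 3 the right-hand side is f.d. So $J/\sum_aRj_a$, a quotient of $J/IJ$, is f.d., and $J$ is finitely generated.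

**Right ideals.** Now compare $J$ with $JI\subset J$. The set $JI=\sum_{j\in J}jI$ is a nonzero right ideal of $S$. Since $S$ is right noetherian, finitely many summands suffice: $JI=\sum_aj_aI\subset\sum_aj_aR$. For $s\in S$ we have $sI=s\ell S\subset JI$ iff $s\ell\in JI$, so
$$J/JI\subset\{s\in S:sI\subset JI\}/JI=\{n\in S/JI:n\ell=0\},$$
which is f.d. by Lemma 3. So $J/\sum_aj_aR$ is f.d., and $J$ is finitely generated.

### $R$ is not a quotient

Let $B\to R$ be a surjection with $B$ left noetherian, connected, of finite global dimension. Put $T=Q\otimes_BR$ with $Q$ as in Lemma 2; so $T_i=R^{r_i}$ up to shifts, the differentials are left multiplications by matrices $D_i$ over $R_+=I$, and the total homology is f.d. Let $d$ be maximal with $r_d\ne0$. Then $d\ge1$, since otherwise $T=R$ has infinite-dimensional homology.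

**Step 1: let $D_d$ act on $S^{r_d}$.** This produces cycles that $R^{r_d}$ does not see. The entries of $D_d$ lie in the right ideal $I$ of $S$, so left multiplication by $D_d$ maps $S^{r_d}$ into $I^{r_{d-1}}\subset R^{r_{d-1}}$.

**Step 2: this map is injective.** Let $K\subset S^{r_d}$ be its kernel, a right $S$-submodule. Then $K\cap R^{r_d}=H_d(T)$ is f.d., and $K/(K\cap R^{r_d})$ embeds in $S^{r_d}/R^{r_d}$, whose graded components have dimension at most $r_d$ by (5). So $\dim K_n$ is bounded in $n$. If $0\ne v\in K$ is homogeneous, then $vS\subset K$, and $vS$ is isomorphic to a shift of $S$ because $v$ has a nonzero coordinate and $S$ is a domain. Then $\dim K_n$ is unbounded, a contradiction. So $K=0$.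

**Step 3: too much homology.** Since $D_{d-1}D_d=0$ as matrices, all of $D_d(S^{r_d})$ consists of cycles in $T_{d-1}$ (if $d=1$, all elements of $T_0$ are cycles). The boundaries are $D_d(R^{r_d})$. By Step 2,
$$S^{r_d}/R^{r_d}\cong D_d(S^{r_d})/D_d(R^{r_d})\subset H_{d-1}(T).$$
The right-hand side is f.d., but $S/R$ is infinite-dimensional by (5) and $r_d\ge1$. This contradiction proves the statement about $R$.

### The algebra $A'$

Let $A'=R\times_kR^{op}$ be the fiber product over the augmentations, a connected algebra. There is an exact sequence
$$0\to R_+\to A'\to R^{op}\to0,\qquad a\mapsto(a,0).$$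
On either side $A'$ acts on $R_+$ through its projection to $R$, and $R_+$ is an ideal of the noetherian ring $R$; also $R^{op}$ is noetherian on both sides. So $A'$ is noetherian on both sides.

If $A'$ were a quotient of a left noetherian connected $B$ of finite global dimension, so would be its quotient $R$, which is excluded. If $A'$ were a quotient of a right noetherian connected $B$ of finite global dimension, so would be its quotient $R^{op}$, and then $R$ would be a quotient of $B^{op}$, which is left noetherian and connected of finite global dimension. (Lemma 2 needs finite projective dimension of $k$ on one side only, so the exchange of sides does no harm.) This is excluded as well, and Theorem 4 is proved. $\square$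

## 8. Growth of the examples, and the cases not covered

For a finitely generated connected algebra, the Gelfand–Kirillov dimension is $\limsup_{m\to\infty}\log\big(\sum_{j\le m}\dim A_j\big)/\log m$; for $k[x_1,\dots,x_n]$ it is $n$. Let $C=k[x_1,\dots,x_n]$ with $n\ge2$, all $x_i$ in degree $1$ and $V$ their span. By (3),
$$\sum_{j\le m}\dim(A_C)_j=1+n\sum_{j\le m-1}\dim C_j=1+n\binom{m-1+n}{n},$$
a polynomial of degree $n$ in $m$. So $A_C$ has GK dimension $n$, and Theorem 3 gives counterexamples of GK dimension $n$ for every integer $n\ge2$ and every field.

By Bergman's gap theorem no algebra has GK dimension strictly between $0$ and $1$ or strictly between $1$ and $2$. A finitely generated algebra of GK dimension $0$ is f.d., so in GK dimension $0$ the answer to the question is always yes, by Theorem 2, while it can be no in every integral GK dimension $\ge2$, over every field. The case of GK dimension exactly $1$, and the two-sided noetherian case over fields algebraic over a finite field, are not determined here. Neither is needed for the question of Section 2, which Theorem 1 answers for every field.
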